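\title{The number of $k$-SAT functions for $k$ up to $n/2$}

\begin{abstract}
Let $\mathrm{SAT}(k;n)$ be the number of Boolean functions of $n$ variables that can be expressed by a $k$-SAT formula. Monotone formulas show that $\mathrm{SAT}(k;n)\ge 2^{\binom nk}$. We prove the conjecture that $\mathrm{SAT}(k;n)=2^{(1+o(1))\binom nk}$ whenever $2\le k\le(\frac12-\varepsilon)n$. More precisely, this relation holds when $k\ge2$ and $(n-2k)/\sqrt n\to\infty$, and it fails when $2k-n\ge x\sqrt n$ for a fixed $x>0$. For bounded $k$ we deduce it from a theorem of Balogh, Dong, Lidick\'y, Mani and Zhao. For $k\to\infty$ the main tool is a random chain of subcubes. It shows that a $k$-SAT formula without redundant clauses has at most $\binom nk/\Pr[\mathrm{Bin}(n,\frac12)\ge k]$ clauses, and a second-moment version of the argument, combined with an encoding procedure, shows that for $n$ near $2k$ the same quantity bounds $\log_2\mathrm{SAT}(k;n)$ up to a factor $1+o(1)$.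
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection*{Formulas and unions of subcubes}

Let $x_1,\dots,x_n$ be Boolean variables. Each variable $x$ gives two \emph{literals}, $x$ and $\overline x$, where $\overline x$ is true exactly when $x$ is false. A \emph{$k$-clause} is a set of $k$ literals on $k$ distinct variables, and a \emph{$k$-SAT formula} is a set of $k$-clauses, possibly empty. An assignment of truth values satisfies the formula if every clause contains a true literal. The formula defines a Boolean function of $n$ variables, the indicator of its set of satisfying assignments, and the functions that arise in this way are the \emph{$k$-SAT functions}. Let $\mathrm{SAT}(k;n)$ be their number. There are $2^{2^k\binom nk}$ formulas, but many formulas define the same function, and the question is how many functions remain.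

Throughout, $1\le k\le n$ and
\[
d=n-k,\qquad N=\binom nk,\qquad \lg=\log_2,\qquad [n]=\{1,\dots,n\}.
\]
Identify assignments with points of $\{0,1\}^n$, writing $1$ for true. A \emph{$j$-cube} is a set of points obtained by fixing the values of $n-j$ coordinates and leaving the other $j$ coordinates free. A $k$-clause is false exactly when all its literals are false, that is, on a $d$-cube, and this is a bijection between $k$-clauses and $d$-cubes. Hence $\mathrm{SAT}(k;n)$ is the number of subsets of $\{0,1\}^n$ that are unions of $d$-cubes, the empty union included. We work mostly in this language.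

\subsection*{Lower bounds from private cubes}

Say that a set $W\subseteq\{0,1\}^n$ \emph{has private $d$-cubes} if every $w\in W$ lies in a $d$-cube $Q_w$ with $Q_w\cap W=\{w\}$. For $W'\subseteq W$ the union of the cubes $Q_w$ with $w\in W'$ meets $W$ exactly in $W'$. These unions are therefore distinct, and
\begin{equation}\label{eq:private}
\lg\mathrm{SAT}(k;n)\ge|W| .
\end{equation}
Three examples indicate what to expect.

\begin{example}\label{ex:basic}
(i) For a $k$-set $S\subseteq[n]$ let $Q_S$ be the cube of points that vanish on $S$; its clause consists of the positive literals $x_i$, $i\in S$. A point with exactly $k$ zeros lies in $Q_S$ only when $S$ is its set of zeros. So the $N$ points with exactly $k$ zeros have private $d$-cubes, and $\lg\mathrm{SAT}(k;n)\ge N$ for all $k\le n$. In terms of formulas: the \emph{monotone} formulas, those with positive literals only, define pairwise distinct functions.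

(ii) Let $2k>n$. Add to (i) the $N$ points with exactly $k$ ones, each with the cube that fixes these ones. A point with exactly $k$ zeros has $n-k<k$ ones, so it lies in none of the new cubes, and symmetrically. Hence $\lg\mathrm{SAT}(k;n)\ge2N$.

(iii) Let $k=n$. The $0$-cubes are the points, $W=\{0,1\}^n$ has private $0$-cubes, and $\lg\mathrm{SAT}(n;n)=2^n$, while $N=1$.
\end{example}

So the monotone bound $2^N$ is far from the truth when $k>n/2$. When $k\le n/2$ the construction (ii) breaks down, because a point with $k$ zeros has at least $k$ ones and is covered by the cube of a negative clause. One can still negate some variables in a monotone formula, but this multiplies the count by at most $2^n$, and $n=o(N)$ when $2\le k\le n/2$ and $n\to\infty$, since then $N\ge\binom n2$. For $k=1$ the signs do matter: the set of satisfying assignments of a $1$-SAT formula is a subcube or is empty, so $\mathrm{SAT}(1;n)=3^n+1$, whereas $2^N=2^n$. It is natural to guess that $2^N$ has the right exponent when $k\ge2$ and $k$ stays away from $n/2$.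

The following facts are recorded in \cite{cdam}. The guess is correct for $k=2$, that is, $\mathrm{SAT}(2;n)=2^{(1+o(1))n^2/2}$. The ratio $\lg\mathrm{SAT}(k;n)/\binom nk$ does not increase with $n$:
\begin{equation}\label{eq:M}
\frac{\lg\mathrm{SAT}(k;n)}{\binom nk}\le\frac{\lg\mathrm{SAT}(k;m)}{\binom mk}\qquad(k\le m\le n).
\end{equation}
Consequently $\lg\mathrm{SAT}(k;n)\le\sqrt{\pi(k+1)}\binom nk$ for $k\le n/2$. A factor of this order is what \eqref{eq:M} gives with $m=2k$ and the trivial bound $\lg\mathrm{SAT}(k;2k)\le2^{2k}$, because $4^k/\binom{2k}k\sim\sqrt{\pi k}$.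

\subsection*{Results}

Our first theorem was posed as Conjecture~1.1 in \cite{cdam}.

\begin{theorem}\label{thm:conj}
If $\varepsilon>0$ and $2\le k(n)\le(\frac12-\varepsilon)n$, then $\mathrm{SAT}(k;n)=2^{(1+o(1))\binom nk}$ as $n\to\infty$.
\end{theorem}

It is a special case of part (a) of the next theorem, which describes a window of width of order $\sqrt n$ around $k=n/2$.

\begin{theorem}\label{thm:range}
\begin{itemize}
\item[(a)] If $k\ge2$ and $(n-2k)/\sqrt n\to\infty$, then $\mathrm{SAT}(k;n)=2^{(1+o(1))\binom nk}$.
\item[(b)] As $k\to\infty$, for all $n\ge2k$, we have $\binom nk\le\lg\mathrm{SAT}(k;n)\le(2+o(1))\binom nk$.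
\item[(c)] For fixed $x>0$, if $2k-n\ge x\sqrt n$ and $k\le n$, then $\lg\mathrm{SAT}(k;n)\ge(e^{x^2/2}-o(1))\binom nk$ as $n\to\infty$.
\end{itemize}
\end{theorem}

Part (b) replaces the factor $\sqrt{\pi(k+1)}$ by $2+o(1)$. The scale $\sqrt n$ comes from the probability
\[
B(n,k)=\Pr[\mathrm{Bin}(n,\tfrac12)\ge k]
\]
that $n$ tosses of a fair coin produce at least $k$ heads. It enters through an upper bound on the sets $W$ in \eqref{eq:private}.

\begin{theorem}\label{thm:private}
If $W\subseteq\{0,1\}^n$ has private $d$-cubes, then $|W|\le\binom nk/B(n,k)$. Equivalently, a $k$-SAT formula in which no clause is implied by the others has at most $\binom nk/B(n,k)$ clauses. Equality holds for $k=n$, and for $k=n-1$, $n=2^r-1$.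
\end{theorem}

When $(n-2k)/\sqrt n\to\infty$ we have $B(n,k)\to1$, so no construction of the form \eqref{eq:private} beats the monotone one by more than a factor $1+o(1)$. This does not yet bound $\mathrm{SAT}(k;n)$: every $k$-SAT function has a formula without redundant clauses, but choosing about $N$ clauses out of $2^kN$ can be done in $2^{\Theta(kN)}$ ways. The core of the paper shows that near $n=2k$ the bound of Theorem~\ref{thm:private} is nevertheless a bound for $\lg\mathrm{SAT}(k;n)$.

\begin{theorem}\label{thm:count}
Fix $C\ge0$ and put $s=s_k=\sqrt k\,(\lg k)^{1/4}$. As $k\to\infty$, uniformly over integers $n$ with $2k-C\sqrt k\le n\le2k+s$,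
\[
\lg\mathrm{SAT}(k;n)\le(1+o(1))\binom nk\Big/B(n,k).
\]
\end{theorem}

Section~\ref{sec:chain} proves Theorem~\ref{thm:private}, and Sections~\ref{sec:plan}--\ref{sec:encoding} prove Theorem~\ref{thm:count}. In Section~\ref{sec:below} we use \eqref{eq:M} to pass from $n\approx2k+s$, where $B(n,k)\to1$, to all larger $n$. This settles $k\to\infty$; the case of bounded $k$ rests on a theorem from \cite{BDLMZ}, which is used nowhere else. Section~\ref{sec:above} proves Theorem~\ref{thm:range}(c).

\section{A random chain of subcubes}\label{sec:chain}

For a subcube $Q$ let $S(Q)$ be its set of fixed coordinates and $A(Q)=[n]\setminus S(Q)$ its set of free coordinates. For points $u,v$ let $u\triangle v$ be the set of coordinates in which they differ. If $v\in Q$, then $u\in Q$ if and only if $u\triangle v\subseteq A(Q)$.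

To bound $|W|$ we attach to each $w\in W$ an event of probability $B(n,k)/N$ and show that these events are disjoint. The private cubes may have arbitrary directions and positions, so the probability space should treat all coordinates and all points alike. Let $\pi$ be a uniformly random ordering of $[n]$ and let $z\in\{0,1\}^n$ be uniform and independent of $\pi$. Put
\[
J_m=\{\pi(1),\dots,\pi(m)\},\qquad R_m=\{x:\ x_i=z_i\text{ for all }i\in J_m\}.
\]
Then $\{0,1\}^n=R_0\supset R_1\supset\dots\supset R_n=\{z\}$ is a chain of subcubes in which one more coordinate is fixed at each step, and $A(R_m)=[n]\setminus J_m$. Given $\pi$, a fixed point lies in $R_m$ with probability $2^{-m}$. The cube $R_m$ can lie inside a $d$-cube $Q$ only if $S(Q)\subseteq J_m$, so the first time at which the chain can enter $Q$ is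
\[
\tau(Q)=\min\{m:\ S(Q)\subseteq J_m\},
\]
which depends on $\pi$ only. For $v\in Q$ we say that the chain \emph{hits} $(v,Q)$ if $v\in R_{\tau(Q)}$.

\begin{example}\label{ex:three}
Let $n=3$ and $k=2$, so that the $d$-cubes are the edges of the $3$-dimensional cube, $N=3$, $B(3,2)=\frac12$, and the claimed bound is $6$. The chain consists of the cube, a face $R_1$, an edge $R_2$ in direction $\pi(3)$, and the point $z$. Let $w\in W$ have a private edge $Q_w$ in direction $a$. With probability $\frac13$ we have $\pi(3)=a$; then $\tau(Q_w)=2$, and $(w,Q_w)$ is hit when $R_2$ is the edge $Q_w$, one of four parallel edges. Otherwise $\tau(Q_w)=3$, and $(w,Q_w)$ is hit when $z=w$. The probability of a hit is $\frac13\cdot\frac14+\frac23\cdot\frac18=\frac16$. Two points $w\ne w'$ cannot both be hit. If $w$ is hit at time $2$, then $R_2=Q_w$, and a hit of $w'$ would put $w'$ in $R_2$ or $R_3$, hence in the private edge of $w$. If both are hit at time $3$, then $w=z=w'$. So $|W|\le6$.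

The bound is attained by Example~\ref{ex:basic}(ii): $W$ consists of all points except $000$ and $111$, and the private edges are the six edges at $000$ and $111$. Here exactly one point is always hit. If $R_2$ is one of these six edges, its endpoint in $W$ is hit at time $2$. Otherwise $z\in W$, the edges $R_2$ and $Q_z$ are different edges at $z$, so $\tau(Q_z)=3$ and $z$ is hit at time $3$.
\end{example}

The next lemma contains everything about the chain that we use. Put
\[
q_m=\frac1N\binom{m-1}{k-1}2^{-m}\qquad(k\le m\le n).
\]

\begin{lemma}\label{lem:chain}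
Let $Q$ be a $d$-cube and $k\le m\le n$.
\begin{itemize}
\item[(a)] $\Pr[\tau(Q)=m]\,2^{-m}=q_m$, and $q_k+\dots+q_m=B(m,k)/N$. In particular, for $v\in Q$ the chain hits $(v,Q)$ at time $\tau(Q)=m$ with probability $q_m$, and hits it at all with probability $B(n,k)/N$.
\item[(b)] Given $\tau(Q)=m$, each $\pi(m+i)$ with $1\le i\le n-m$ is uniform on $A(Q)$, and $A(R_m)$ is a uniform $(n-m)$-subset of $A(Q)$.
\item[(c)] If the chain hits $(v,Q)$, then $R_j\subseteq Q$ for all $j\ge\tau(Q)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The positions of the elements of $S(Q)$ in the ordering $\pi$ form a uniform $k$-subset of $[n]$, and $\tau(Q)$ is its maximum, which equals $m$ for $\binom{m-1}{k-1}$ of the $N$ subsets. The number $\binom{j-1}{k-1}2^{-j}$ is the probability that the $k$-th head in a sequence of fair coin tosses occurs at time $j$. Summing over $j\le m$ gives the probability of at least $k$ heads in $m$ tosses.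

(b) If $\tau(Q)=m$, then $\pi(m+1),\dots,\pi(n)$ lie in $A(Q)$. Let $\sigma$ be a permutation of $[n]$ that fixes every element of $S(Q)$. The map $\pi\mapsto\sigma\circ\pi$ preserves the uniform distribution and the value of $\tau(Q)$. These $\sigma$ act transitively on $A(Q)$ and on its $(n-m)$-subsets.

(c) Let $\tau=\tau(Q)$. A point of $R_\tau$ agrees with $z$, hence with $v\in R_\tau$, on $J_\tau\supseteq S(Q)$, so it lies in $Q$. Thus $R_j\subseteq R_\tau\subseteq Q$ for $j\ge\tau$.
\end{proof}

Part (c) has the following consequence, which drives all the arguments below: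
\begin{equation}\label{eq:nest}
\text{if $(v,Q)$ and $(u,Q')$ are both hit and $\tau(Q)\le\tau(Q')$, then $u\in R_{\tau(Q')}\subseteq Q$.}
\end{equation}
The point that is hit later lies in the cube of the point that is hit earlier.

\begin{proof}[Proof of Theorem~\ref{thm:private}]
If $w\ne w'$ in $W$ were both hit, with their private cubes, then by \eqref{eq:nest} one of them would lie in the private cube of the other. So the events ``$(w,Q_w)$ is hit'' are disjoint, and Lemma~\ref{lem:chain}(a) gives $|W|\,B(n,k)/N\le1$.

Let $\{C_1,\dots,C_\ell\}$ be a formula in which no clause is implied by the others. For each $i$ there is a point $w_i$ that falsifies $C_i$ and satisfies all other clauses. These points are distinct, and the cube of $C_i$ contains $w_i$ and no other $w_j$, so the $w_i$ have private $d$-cubes. Conversely, if $W$ has private $d$-cubes, then the cubes $Q_w$ are distinct and $w$ falsifies the clause of $Q_w$ only, so these $|W|$ clauses form a formula in which no clause is implied by the others. The two statements are therefore equivalent.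

For $k=n$ the bound is $2^n$, attained in Example~\ref{ex:basic}(iii). For $k=n-1$ we have $N=n$ and $B(n,n-1)=(n+1)2^{-n}$, so the bound is $2^nn/(n+1)$. Let $n=2^r-1$ and identify $[n]$ with the nonzero vectors of $\mathbb F_2^r$. The \emph{syndrome} of a point $x$ is the sum of those $i$ with $x_i=1$, and the Hamming code is the set of points with syndrome $0$. The syndrome is a surjective linear map to $\mathbb F_2^r$, so the code has $2^{n-r}=2^n/(n+1)$ points. Let $W$ be its complement. If $w\in W$ has syndrome $i\ne0$, then changing coordinate $i$ gives a codeword, and the edge from $w$ to this codeword is a private $1$-cube. Since $|W|=2^nn/(n+1)$, equality holds.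
\end{proof}

\section{The plan for counting, and the parameters}\label{sec:plan}

To prove Theorem~\ref{thm:count} we construct $2^{o(N)}$ pairs of sets $(K,V)$ with $|V|\le(1+o(1))N/B(n,k)$ such that every union $U$ of $d$-cubes satisfies $K\subseteq U\subseteq K\cup V$ for one of the pairs. The pair is found by asking questions of the form ``is $Q\subseteq U$?''. We keep a set $\mathcal Q$ of cubes that are still candidates, the set $K$ of points known to be in $U$, and the set $V$ of points that are covered by candidates but are not in $K$. A negative answer removes a candidate. A positive answer moves $Q\cap V$ from $V$ to $K$. If the order of the questions is fixed in advance, only the positive answers have to be recorded, and if we ask only about cubes with $|Q\cap V|\ge\beta$, there are at most $|V|/\beta$ of them. When no such cube is left, every candidate contains fewer than $\beta$ points of $V$. For $\beta=2$ this says that $V$ has private $d$-cubes, and Theorem~\ref{thm:private} bounds $|V|$; but for $\beta=2$ the record is far too long. Three difficulties arise.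

\emph{Cubes that are shared by up to $\beta$ points.} By \eqref{eq:nest} all points that are hit lie in the cube that is hit first, so at most $\beta$ points are hit, and $|V|\le\beta N/B(n,k)$. We cannot afford the factor $\beta$. Lemma~\ref{lem:A} shows by a second-moment computation that the loss is $1+o(1)$ when $\beta$ is a little smaller than $n$. Such a restriction is necessary. Let $V$ consist of the points with exactly $k$ or $k+1$ zeros. Each cube $Q_S$ of Example~\ref{ex:basic}(i) contains $1+d$ of them, these cubes cover $V$, and $|V|=N\,(1+\frac d{k+1})$. For $n=2k+\lfloor s\rfloor$ this is $(2+o(1))N$, although $B(n,k)\to1$.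

\emph{The cost of naming a cube.} There are $2^kN$ cubes, so for $n\approx2k$ a name costs about $3n/2$ bits. With $\beta<n$ and $|V|\ge N$, the record could be longer than $N$ bits. Instead we name a point $v$ and then the position of $Q$ among the candidates through $v$. The points are cheap, because an unordered set of $Y$ points costs about $\lg(e2^n/Y)=O(\lg n)$ bits per point when $2^n/Y$ is polynomial in $n$. The position costs at most $L$ bits if at most $2^L$ candidates pass through $v$. Lemma~\ref{lem:B} shows that for $L=n^{0.6}$ the points with more candidates are few; its proof needs $L$ to be larger than $\sqrt n\,(\lg n)^2$.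

\emph{The starting size of $V$.} At the start $|V|=2^n$, which is at least of order $\sqrt n\,N$. A record of $(2^n/\beta)L$ bits is $o(N)$ only if $\beta$ is larger than $L\sqrt n>n$, against the requirement $\beta=o(n)$. We therefore proceed in stages. A stage with $\beta=n^{1.2}$ is affordable, and Lemma~\ref{lem:A} still brings $|V|$ down to $n^{0.26}N$. From there a stage with $\beta=n^{0.9}$ is affordable. A preliminary stage with $\beta=n^2$, in which cubes are named in full, secures the hypothesis of Lemma~\ref{lem:B}.

\subsection*{Standard estimates}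

\emph{Hoeffding's inequality} gives $\Pr[\mathrm{Bin}(m,\frac12)\ge\frac m2+y]\le e^{-2y^2/m}$ for $y\ge0$, and the same bound holds for the lower tail. The \emph{central limit theorem} gives $\Pr[\mathrm{Bin}(m,\frac12)\ge\frac m2+\frac y2\sqrt m\,]\to\Pr[\mathcal N\ge y]$ as $m\to\infty$, uniformly in $y$, where $\mathcal N$ is a standard normal variable.

Let $H(\theta)=-\theta\lg\theta-(1-\theta)\lg(1-\theta)$. Expanding the logarithms gives, for $|y|\le1$,
\begin{equation}\label{eq:series}
1-H\Big(\frac{1+y}2\Big)=\frac1{\ln2}\sum_{j\ge1}\frac{y^{2j}}{2j(2j-1)} .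
\end{equation}
The coefficients are positive and, by the case $y=1$, have sum $1$. So the left side is at most $y^2$, which says $H(\theta)\ge4\theta(1-\theta)$. For $0<k<m$ one has $\binom mk\ge2^{mH(k/m)}/\sqrt{8k(m-k)/m}$; see \cite{MS}. Since $8k(m-k)/m\le2m$ and $4k(m-k)/m=m-(m-2k)^2/m$, we obtain
\begin{equation}\label{eq:binom}
\binom mk\ge\frac{2^{\,m-(m-2k)^2/m}}{\sqrt{2m}}\qquad(0<k<m).
\end{equation}
Finally, for an integer $M$ and a real $Y$ with $0<Y\le M$,
\begin{equation}\label{eq:subsets}
\sum_{y\le Y}\binom My\le\Big(\frac MY\Big)^Y\sum_{y}\binom My\Big(\frac YM\Big)^y=\Big(\frac MY\Big)^Y\Big(1+\frac YM\Big)^M\le\Big(\frac{eM}Y\Big)^Y .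
\end{equation}

\subsection*{Parameters}

Until the end of Section~\ref{sec:encoding}, $C\ge0$ is fixed, $2k-C\sqrt k\le n\le2k+s$, and $k$ is large in terms of $C$. The symbol $o(1)$ denotes a function of $k$ and $C$ that tends to $0$ as $k\to\infty$. Put
\[
\Delta=\lceil4s\rceil,\qquad t=\lceil\sqrt k\,\rceil,\qquad L=n^{0.6},\qquad p=\sum_{m=n-\Delta}^nq_m .
\]
Thus $p$ is the probability that a pair $(v,Q)$ is hit during the last $\Delta+1$ steps of the chain.

\begin{lemma}\label{lem:numbers}
\begin{itemize}
\item[(a)] $|n-2k|\le s$, \ $3k/2\le n\le4k$, \ $n/3\le d\le n$, \ $t<d$, \ $\Delta\le d$, \ $\Delta^2/d\le50\sqrt{\lg n}$ and $\Delta/d\le n^{-0.4}$.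
\item[(b)] $2^n\le n^{0.55}N$.
\item[(c)] $2^{-m}\binom mk\ge1/n$ for $m=n-t$.
\item[(d)] $p\ge(1-o(1))B(n,k)/N$, and $N\le1/p\le cN$ for a constant $c=c(C)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) We have $C\sqrt k\le s=o(k)$, which gives the first two statements. From $k\le2n/3$ we get $d\ge n/3\ge k/2$, while $t$ and $\Delta$ are $o(k)$. Since $\Delta\le5s$, we have $\Delta^2/d\le50s^2/k=50\sqrt{\lg k}$ and $\Delta/d\le10s/k=k^{-1/2+o(1)}$.

(b) We have $(n-2k)^2/n\le s^2/k=\sqrt{\lg k}$, so \eqref{eq:binom} gives $2^n\le\sqrt{2n}\,2^{\sqrt{\lg k}}N$, and $2^{\sqrt{\lg k}}=k^{o(1)}$.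

(c) Here $m>k$ and $|m-2k|\le s+t\le2s$, so \eqref{eq:binom} gives $2^{-m}\binom mk\ge2^{-4\sqrt{\lg k}}/\sqrt{2m}=n^{-1/2-o(1)}$.

(d) Let $n'=n-\Delta-1$. By Lemma~\ref{lem:chain}(a), $pN=B(n,k)-B(n',k)$. Since $n'\le2k-3s$, we have $k-n'/2\ge1.5s$ and $n'\le2k$, so Hoeffding's inequality gives $B(n',k)\le\exp(-2(1.5s)^2/2k)=\exp(-2.25\sqrt{\lg k})=o(1)$. Since $2k-n\le C\sqrt k\le C\sqrt n$, we have $B(n,k)\ge\Pr[\mathrm{Bin}(n,\frac12)\ge\frac n2+\frac C2\sqrt n\,]$, which tends to $\Pr[\mathcal N\ge C]>0$. So $B(n,k)$ is bounded below by a positive constant depending on $C$, and both lower bounds on $p$ follow. Finally, $pN\le B(n,k)\le1$.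
\end{proof}

The hypotheses of Theorem~\ref{thm:count} on $n$ are used only through this lemma. The lower bound on $n$ keeps $B(n,k)$ away from $0$ in (d). Both bounds keep $2^n/N$ polynomial in (b); for $n=3k$, say, this ratio is exponentially large and the first stages of the plan cannot be paid for. The value of $s$ is chosen so that $s/\sqrt k\to\infty$, which makes $B(n,k)\to1$ at the upper end of the range, while $2^{s^2/k}=k^{o(1)}$.

\section{Sets covered by cubes with few points}\label{sec:A}

We want to show that when each cube carries at most $\beta$ points, it is still rare that two points are hit, so that the number $h$ of hits satisfies $\mathbb Eh^2\approx\mathbb Eh$; then $(\mathbb Eh)^2\le\mathbb Eh^2$ gives $\mathbb Eh\le1+o(1)$. Two devices make this work.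

First, two points with the same cube $Q$ are both hit only if they differ only in coordinates that are still free at time $\tau(Q)$. This is unlikely when few coordinates are free, so we count only hits with $\tau(Q)\ge n-\Delta$; by Lemma~\ref{lem:numbers}(d) almost all hits are of this kind. Pairs at distance $1$ gain only a factor $\Delta/d\approx n^{-1/2}$, which does not compensate for $\beta=n^{0.9}$ partners. Their number is controlled by \emph{Harper's edge-isoperimetric inequality}: a set $T\subseteq\{0,1\}^n$ contains at most $\frac12|T|\lg|T|$ pairs of points that differ in exactly one coordinate.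

Second, if cubes are assigned to points arbitrarily, two points with different cubes may each lie in the cube of the other, and then \eqref{eq:nest} gives no information. A greedy assignment ensures that one of the two lies outside the cube of the other. This singles out a coordinate that must appear at a specific place in the ordering $\pi$, an event of probability about $1/d$.

\begin{lemma}\label{lem:A}
Let $\mathcal Q$ be a set of $d$-cubes, $X\subseteq\{0,1\}^n$ and $\beta\ge2$. Suppose that each point of $X$ lies in a member of $\mathcal Q$, and that $|Q\cap X|\le\beta$ for all $Q\in\mathcal Q$. Then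
\[
|X|\le\frac{1+2\kappa(\beta)}p,\qquad\text{where}\qquad\kappa(\beta)=\frac\beta d+\frac\Delta{2d}\lg\beta+\frac{\beta\Delta^2}{2d^2}.
\]
\end{lemma}

\begin{proof}
Choose cubes $Q^1,Q^2,\dots\in\mathcal Q$ one at a time: as long as some point of $X$ is not covered by the cubes chosen so far, let $Q^i$ be a member of $\mathcal Q$ containing such a point, and put $T_i=(Q^i\cap X)\setminus(Q^1\cup\dots\cup Q^{i-1})$. The classes $T_i$ partition $X$, and $|T_i|\le\beta$. For $v\in T_i$ put $Q_v=Q^i$ and $\tau_v=\tau(Q^i)$. By construction,
\begin{equation}\label{eq:greedy}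
i<j,\quad v\in T_i,\quad u\in T_j\quad\Longrightarrow\quad u\notin Q_v .
\end{equation}
Call $v\in X$ \emph{hit} if $v\in R_{\tau_v}$ and $\tau_v\ge n-\Delta$. This has probability $p$, so the number $h$ of hit points satisfies $\mathbb Eh=p|X|$. We bound $\mathbb E\binom h2$, the sum over unordered pairs of the probability that both points are hit.

\emph{Pairs in the same class.} Let $u,v\in T_i$ differ in $r\ge1$ coordinates; then $\tau_u=\tau_v$ and $u\triangle v\subseteq A(Q^i)$. If both are hit at time $m$, then $u\triangle v\subseteq A(R_m)$ and $v\in R_m$. By Lemma~\ref{lem:chain}(b), given $\tau_v=m$ the set $A(R_m)$ is a uniform subset of $A(Q^i)$ of size $\ell=n-m\le\Delta$, so it contains the $r$-set $u\triangle v$ with probability $\prod_{j=0}^{r-1}\frac{\ell-j}{d-j}\le(\Delta/d)^r$. This event depends on $\pi$ only, and given $\pi$ we have $v\in R_m$ with probability $2^{-m}$. Hence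
\[
\Pr[u,v\text{ hit}]\le\sum_{m\ge n-\Delta}\Pr[\tau_v=m]\,(\Delta/d)^r\,2^{-m}=p\,(\Delta/d)^r .
\]
At most $\frac12|T_i|\lg|T_i|$ pairs have $r=1$, by Harper's inequality. The remaining pairs number at most $\frac12|T_i|^2$ and have $(\Delta/d)^r\le(\Delta/d)^2$, as $\Delta\le d$. So the pairs inside $T_i$ contribute at most $p|T_i|\big(\frac\Delta{2d}\lg\beta+\frac{\beta\Delta^2}{2d^2}\big)$.

\emph{Pairs in different classes.} Let $v\in T_i$ and $u\in T_j$ with $i<j$. If both are hit, then $\tau_v\le\tau_u$ is excluded by \eqref{eq:nest} and \eqref{eq:greedy}; so $\tau_u<\tau_v$, and \eqref{eq:nest} gives $v\in Q_u$. Only pairs with $v\in Q_u$ can therefore contribute, and for each $u$ there are at most $|Q_u\cap X|\le\beta$ such points $v$.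

Fix such a pair. Since $v\in Q_v$ and $u\notin Q_v$, there is a coordinate $b\in(u\triangle v)\cap S(Q_v)$; fix one. Since $u,v\in Q_u$, we have $b\in A(Q_u)$. Suppose that both points are hit, and let $m=\tau_u$. Both lie in $R_m$, because $v\in R_{\tau_v}\subseteq R_m$, and they differ in coordinate $b$, so $b\notin J_m$. On the other hand $b\in S(Q_v)\subseteq J_{\tau_v}$. Hence $b=\pi(m+\ell)$ for some $\ell\ge1$ with $m+\ell\le\tau_v$, and $v\in R_{\tau_v}\subseteq R_{m+\ell}$. For given $m$ and $1\le\ell\le n-m$, Lemma~\ref{lem:chain}(b) shows that the event $\{\tau_u=m,\ \pi(m+\ell)=b,\ v\in R_{m+\ell}\}$ has probability $\Pr[\tau_u=m]\cdot\frac1d\cdot2^{-m-\ell}$. Therefore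
\[
\Pr[u,v\text{ hit}]\le\sum_{m\ge n-\Delta}q_m\sum_{\ell\ge1}\frac{2^{-\ell}}d=\frac pd ,
\]
and all pairs in different classes contribute at most $p|X|\beta/d$.

Adding up, $\mathbb E\binom h2\le\kappa(\beta)\,\mathbb Eh$. Then $(\mathbb Eh)^2\le\mathbb Eh^2=\mathbb Eh+2\,\mathbb E\binom h2\le(1+2\kappa(\beta))\,\mathbb Eh$, so $p|X|=\mathbb Eh\le1+2\kappa(\beta)$.
\end{proof}

By Lemma~\ref{lem:numbers}(a), $\kappa(\beta)\le\frac{3\beta}n\big(1+25\sqrt{\lg n}\big)+\frac12n^{-0.4}\lg\beta$. In particular
\begin{equation}\label{eq:kappa}
\kappa(n^{1.2})\le n^{0.25},\qquad\kappa(n^{0.9})\le n^{-0.05}.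
\end{equation}

\section{Points that lie in many cubes}\label{sec:B}

We look at the chain at the single time $m=n-t$. For a point $v$ and one cube $Q\ni v$, the event $v\in R_m\subseteq Q$ has probability $2^{-m}\binom mk/N$, at least $1/(nN)$ by Lemma~\ref{lem:numbers}(c). If many cubes pass through $v$, the chance that $R_m$ lies in one of them should be much larger. The worst case is that the cubes overlap as much as possible, and this is quantified by the \emph{Kruskal--Katona theorem}: if $\mathcal A$ is a family of $d$-sets with $|\mathcal A|\ge\binom yd$ for an integer $y\ge d$, and $t\le d$, then at least $\binom yt$ different $t$-sets are contained in members of $\mathcal A$. So $\binom{d+\rho}d$ cubes through $v$ are at least as good as one cube of dimension $d+\rho$, and the probability grows by a factor of about $e^{\rho t/d}$. This factor must beat a polynomial in $n$, while (c) of Lemma~\ref{lem:numbers} requires $t$ to be about $\sqrt n$; that is why $\rho$, and with it $L$, must exceed $\sqrt n$.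

For a set $\mathcal Q$ of $d$-cubes and a point $v$, put $\mathcal Q_v=\{Q\in\mathcal Q:v\in Q\}$, and call $v$ \emph{rich} if $|\mathcal Q_v|>2^L$.

\begin{lemma}\label{lem:B}
Let $\mathcal Q$ be a set of $d$-cubes and $V$ a set of points with $|Q\cap V|\le n^2$ for all $Q\in\mathcal Q$. Then at most $N/n$ points of $V$ are rich.
\end{lemma}

\begin{proof}
Let $m=n-t$. For a rich point $v\in V$ let $F_v$ be the event that $v\in R_m$ and $R_m\subseteq Q$ for some $Q\in\mathcal Q_v$. If some $F_v$ occurs, with cube $Q$, then every $v'$ for which $F_{v'}$ occurs lies in $R_m\cap V\subseteq Q\cap V$. So at most $n^2$ of the events occur simultaneously, and $\sum_v\Pr[F_v]\le n^2$.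

Fix a rich $v$. If $v\in R_m$ and $v\in Q$, then $R_m\subseteq Q$ if and only if $A(R_m)\subseteq A(Q)$. A cube through $v$ is determined by its free coordinates, so the sets $A(Q)$, $Q\in\mathcal Q_v$, are more than $2^L$ distinct $d$-sets. Let $\rho=\lfloor L/\lg n\rfloor$. Then $\rho\le\min(k,d)$, so $d+\rho\le n$ and $\binom{d+\rho}d\le(d+\rho)^\rho\le n^\rho\le2^L$. By the Kruskal--Katona theorem at least $\binom{d+\rho}t$ different $t$-sets lie inside some $A(Q)$ with $Q\in\mathcal Q_v$. The set $A(R_m)$ is a uniform $t$-subset of $[n]$ depending on $\pi$ only, so $\Pr[F_v]\ge2^{-m}\binom{d+\rho}t/\binom nt$. Now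
\[
\frac{\binom{d+\rho}t}{\binom dt}=\prod_{j=0}^{t-1}\frac{d+\rho-j}{d-j}\ge\Big(1+\frac\rho d\Big)^t\ge e^{\rho t/2d},\qquad\frac{\binom dt}{\binom nt}=\frac{d!\,(n-t)!}{(d-t)!\,n!}=\frac{\binom mk}N ,
\]
where we used $1+y\ge e^{y/2}$ for $0\le y\le1$. With Lemma~\ref{lem:numbers}(c) this gives $\Pr[F_v]\ge e^{\rho t/2d}/(nN)$. Since $\rho\ge n^{0.6}/(2\lg n)$, $t\ge\sqrt k\ge\sqrt n/2$ and $d\le n$, we have $\rho t/2d\ge n^{0.1}/(8\lg n)$. The number of rich points of $V$ is thus at most $n^3e^{-n^{0.1}/(8\lg n)}N\le N/n$.
\end{proof}

\section{The encoding: proof of Theorem~\ref{thm:count}}\label{sec:encoding}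

Fix a linear order on the $d$-cubes and one on the points; ``first'' refers to these orders. Let $U$ be a union of $d$-cubes.

\subsection*{The procedure}

The state is a pair $(\mathcal Q,K)$ consisting of a set of $d$-cubes and a set of points, and $V=\big(\bigcup\mathcal Q\big)\setminus K$. Initially $\mathcal Q$ is the set of all $d$-cubes and $K=\emptyset$. There are three stages.

\emph{Stage 0.} While some $Q\in\mathcal Q$ has $|Q\cap V|\ge n^2$, take the first such $Q$ and ask whether $Q\subseteq U$. If yes, replace $K$ by $K\cup Q$. In either case delete $Q$ from $\mathcal Q$.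

\emph{Stages 1 and 2.} These use the parameter $\beta=n^{1.2}$ and $\beta=n^{0.9}$, respectively. While there is a point $v\in V$ with $|\mathcal Q_v|\le2^L$ such that $\mathcal B=\{Q\in\mathcal Q_v:|Q\cap V|\ge\beta\}$ is nonempty, take the first such $v$ and ask for the first $Q\in\mathcal B$ with $Q\subseteq U$. If there is one, the answer is ``yes'' together with the position of $Q$ in $\mathcal B$; replace $K$ by $K\cup Q$ and delete $Q$ from $\mathcal Q$. If there is none, the answer is ``no''; delete all members of $\mathcal B$ from $\mathcal Q$.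

Every step deletes a cube, so the procedure terminates. As $\mathcal Q$ only shrinks and $K$ only grows, $V$ only shrinks. At all times,
\begin{equation}\label{eq:inv}
U=K\cup\bigcup\{Q\in\mathcal Q:\ Q\subseteq U\}.
\end{equation}
This holds at the start because $U$ is a union of $d$-cubes. It is preserved because a deleted cube is either contained in $U$ and added to $K$, or not contained in $U$. By \eqref{eq:inv}, $K\subseteq U\subseteq K\cup V$.

\subsection*{The number of final states}

The question asked at each step is determined by the current state. In Stage 0 each cube is queried at most once, since it is then deleted. So the state at the end of Stage 0 can be reconstructed from the set of cubes that received the answer ``yes'': run the stage and answer ``yes'' exactly for the cubes in the set. Each ``yes'' removes at least $n^2$ points from $V$, so this set has at most $2^n/n^2$ elements, chosen among at most $3^n$ subcubes. A set of at most $Y$ elements of an $M$-set can be chosen in at most $(M+1)^Y$ ways, and $3^n+1\le4^n$. By Lemma~\ref{lem:numbers}(b), the logarithm to base $2$ of the number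 of outcomes of Stage 0 is at most
\[
2n\cdot2^n/n^2\le2n^{-0.45}N .
\]

Within Stage 1, or within Stage 2, each point $v$ is queried at most once. After ``yes'' it belongs to $K$ and has left $V$ for good. After ``no'' every cube of $\mathcal Q_v$ has fewer than $\beta$ points of $V$, and this remains true as $\mathcal Q_v$ and $V$ shrink. So, given the state at the start of the stage, the state at its end can be reconstructed from the set of points that received ``yes'' and, for each of them, a position that takes at most $2^L$ values. Each ``yes'' removes at least $\beta$ points from $V$. If $|V|\le\Gamma$ at the start and $Y=\Gamma/\beta\le2^n$, then by \eqref{eq:subsets} the number of outcomes is at most $\sum_{y\le Y}\binom{2^n}y2^{Ly}\le2^{LY}(e2^n/Y)^Y$, with logarithm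
\begin{equation}\label{eq:cost}
Y\big(L+\lg(e2^n/Y)\big).
\end{equation}

Consider the state at the end of such a stage, and let $X$ be the set of points of $V$ that are not rich. Since the end of Stage 0 all $Q\in\mathcal Q$ have $|Q\cap V|<n^2$, so Lemma~\ref{lem:B} gives $|V\setminus X|\le N/n$. Every $v\in X$ lies in a member of $\mathcal Q$, because $V\subseteq\bigcup\mathcal Q$. A cube $Q\in\mathcal Q$ that meets $X$ belongs to $\mathcal Q_v$ for some $v\in X$, and since the stage has ended, $|Q\cap X|\le|Q\cap V|<\beta$. Lemma~\ref{lem:A} applies to $X$, and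
\begin{equation}\label{eq:size}
|V|\le\frac{1+2\kappa(\beta)}p+\frac Nn .
\end{equation}

For Stage 1 take $\Gamma=2^n$. Then $Y=2^n/n^{1.2}\le n^{-0.65}N$, and \eqref{eq:cost} is at most $n^{-0.65}N\,(n^{0.6}+\lg(en^{1.2}))\le2n^{-0.05}N$. By \eqref{eq:size}, \eqref{eq:kappa} and Lemma~\ref{lem:numbers}(d), at the end of Stage 1 we have $|V|\le(1+2n^{0.25})cN+N/n\le n^{0.26}N$.

For Stage 2 take $\Gamma=n^{0.26}N$. Then $Y=n^{-0.64}N\le2^n$ and $2^n/Y\le n^{1.19}$, so \eqref{eq:cost} is at most $n^{-0.64}N\,(n^{0.6}+\lg(en^{1.19}))\le2n^{-0.04}N$. At the end of Stage 2, using $N\le1/p$,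
\[
|V|\le\frac{1+2n^{-0.05}+n^{-1}}p\le(1+o(1))\frac N{B(n,k)} .
\]

\subsection*{Conclusion}

The number of final states, as $U$ varies, is at most the product of the three bounds, which is $2^{o(N)}$. The final state determines $K$ and $V$, and then $U=K\cup(U\cap V)$ is one of at most $2^{|V|}$ sets. Hence $\lg\mathrm{SAT}(k;n)\le o(N)+(1+o(1))N/B(n,k)=(1+o(1))N/B(n,k)$, which proves Theorem~\ref{thm:count}. \qed

\section{From the middle to all $n\ge2k$}\label{sec:below}

The passage to larger $n$ rests on \eqref{eq:M}, so we include a proof.

\begin{proof}[Proof of \eqref{eq:M}]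
We use Shannon entropy $\mathbb H$ in bits: a variable with at most $M$ values has entropy at most $\lg M$, with equality when it is uniform on $M$ values; entropy satisfies the chain rule; and conditioning on more variables does not increase it. Let $f$ be a uniformly random $k$-SAT function of $n$ variables. For a $k$-set $S\subseteq[n]$ let $X_S$ be the set of $k$-clauses on the variables $x_i$, $i\in S$, that hold wherever $f=1$. The function $f$ is the conjunction of some of these clauses and implies all of them, so it is the conjunction of all of them. Thus $X=(X_S)_S$ and $f$ determine each other, and $\mathbb H[X]=\lg\mathrm{SAT}(k;n)$.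

For an $m$-set $M\subseteq[n]$ let $X_M=(X_S)_{S\subseteq M}$, and let $f_M$ be the conjunction of the clauses in $X_M$, a $k$-SAT function of $m$ variables. Since $f$ implies $f_M$, the $k$-clauses on $M$ implied by $f_M$ are exactly those in $X_M$. So $f_M$ determines $X_M$, and $\mathbb H[X_M]\le\lg\mathrm{SAT}(k;m)$. Order the $k$-sets linearly. By the chain rule,
\[
\mathbb H[X_M]=\sum_{S\subseteq M}\mathbb H[X_S\mid X_{S'}:S'<S,\ S'\subseteq M]\ge\sum_{S\subseteq M}\mathbb H[X_S\mid X_{S'}:S'<S].
\]
Sum over all $M$. Each $S$ lies in $\binom{n-k}{m-k}$ sets $M$, so the chain rule for $X$ gives $\binom nm\lg\mathrm{SAT}(k;m)\ge\binom{n-k}{m-k}\lg\mathrm{SAT}(k;n)$. The identity $\binom nm\binom mk=\binom nk\binom{n-k}{m-k}$ completes the proof.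
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:range}(b)]
The lower bound is Example~\ref{ex:basic}(i). By symmetry $B(2k,k)\ge\frac12$, so Theorem~\ref{thm:count} with $C=0$ gives $\lg\mathrm{SAT}(k;2k)\le(2+o(1))\binom{2k}k$. Now apply \eqref{eq:M} with $m=2k$.
\end{proof}

For bounded $k$ Theorem~\ref{thm:count} gives no information, and we use a structural result instead. A Boolean function is \emph{monotone} if $x\le x'$ coordinatewise implies $f(x)\le f(x')$, and \emph{unate} if it becomes monotone after negating some of the variables.

\begin{theorem}[Balogh, Dong, Lidick\'y, Mani and Zhao \cite{BDLMZ}]\label{thm:unate}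
For each fixed $k$, as $n\to\infty$, a $1-o(1)$ fraction of the $k$-SAT functions of $n$ variables are unate.
\end{theorem}

A monotone $k$-SAT function need not come from a monotone $k$-SAT formula: the clauses $\{x_1,x_2\}$ and $\{x_1,\overline{x_2}\}$ define the function $x_1$. Shorter clauses repair this.

\begin{lemma}\label{lem:unate}
There are at most $2^{\,n+\sum_{j\le k}\binom nj}$ unate $k$-SAT functions of $n$ variables.
\end{lemma}

\begin{proof}
Let $f$ be a monotone $k$-SAT function, defined by clauses $C_1,\dots,C_\ell$, and let $C_i^+$ be the set of positive literals of $C_i$. We claim that $f$ implies $C_i^+$. Otherwise there is $x$ with $f(x)=1$ at which all literals of $C_i^+$ are false. Raise to $1$ the variables that occur negatively in $C_i$; they are different from the variables of $C_i^+$. The new point $x'\ge x$ falsifies $C_i$, although $f(x')=1$ by monotonicity, a contradiction. Since also $C_i^+$ implies $C_i$, the function $f$ is the conjunction of the $C_i^+$, which are positive clauses with at most $k$ literals (the empty clause being false everywhere). So there are at most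 $2^{\sum_{j\le k}\binom nj}$ monotone $k$-SAT functions. Negating variables maps $k$-SAT functions to $k$-SAT functions and can be done in $2^n$ ways.
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:range}(a) and~\ref{thm:conj}]
The lower bound is Example~\ref{ex:basic}(i). Suppose that the upper bound in (a) fails. Then for some $\delta>0$ there is a sequence of pairs $(n,k)$ with $k\ge2$, $(n-2k)/\sqrt n\to\infty$ (hence $n\to\infty$) and $\lg\mathrm{SAT}(k;n)\ge(1+\delta)\binom nk$. Passing to a subsequence, we may assume that $k$ is constant or that $k\to\infty$.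

Let $k\ge2$ be constant. By Theorem~\ref{thm:unate} and Lemma~\ref{lem:unate},
\[
\lg\mathrm{SAT}(k;n)\le o(1)+n+\sum_{j\le k}\binom nj=\binom nk+O(n^{k-1})=(1+o(1))\binom nk .
\]
The hypothesis $k\ge2$ is used to absorb the term $n$. This is a contradiction.

Let $k\to\infty$. Put $D=\min(n-2k,\lfloor s_k\rfloor)$ and $m=2k+D\le n$. Both $(n-2k)/\sqrt k\ge(n-2k)/\sqrt n$ and $s_k/\sqrt k$ tend to infinity, so $D/\sqrt k\to\infty$, and $m\le3k$ for large $k$. Since $k=\frac m2-\frac D2$, Hoeffding's inequality gives $1-B(m,k)\le e^{-D^2/2m}\le e^{-D^2/6k}\to0$. By \eqref{eq:M} and Theorem~\ref{thm:count} with $C=0$,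
\[
\frac{\lg\mathrm{SAT}(k;n)}{\binom nk}\le\frac{\lg\mathrm{SAT}(k;m)}{\binom mk}\le\frac{1+o(1)}{B(m,k)}=1+o(1),
\]
again a contradiction. This proves (a). If $k\le(\frac12-\varepsilon)n$, then $n-2k\ge2\varepsilon n$, so $(n-2k)/\sqrt n\to\infty$, and Theorem~\ref{thm:conj} follows.
\end{proof}

\section{Above the middle, and the window}\label{sec:above}

For $k>n/2$ the layer of $\binom nk$ points in Example~\ref{ex:basic}(i) is smaller than the middle layer of the cube. The remedy is to spend $a=2k-n$ of the $k$ fixed coordinates on cutting $\{0,1\}^n$ into $2^a$ parallel subcubes of dimension $n-a=2d$. In each of them $d$-cubes have half the dimension, and the monotone construction uses a middle layer.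

\begin{proof}[Proof of Theorem~\ref{thm:range}(c)]
Let $k\ge n/2$ and $a=2k-n$. Write points as $(\alpha,y)$ with $\alpha\in\{0,1\}^a$ and $y\in\{0,1\}^{2d}$, and let $W$ be the set of those for which $y$ has exactly $d$ zeros. For $w=(\alpha,y)\in W$ let $Q_w$ be the cube that fixes the first $a$ coordinates at $\alpha$ and the $d$ zero coordinates of $y$ at $0$. It fixes $a+d=k$ coordinates, and a point $(\alpha',y')\in W\cap Q_w$ has $\alpha'=\alpha$ and the same zeros as $y$. So $W$ has private $d$-cubes, and \eqref{eq:private} gives $\lg\mathrm{SAT}(k;n)\ge r(k)\binom nk$ with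
\[
r(k)=2^{2k-n}\binom{2(n-k)}{n-k}\Big/\binom nk .
\]
In terms of formulas, one chooses for each $\alpha$ an arbitrary monotone $d$-SAT formula in $y$ and adds to each of its clauses the $a$ literals that are all false exactly at $\alpha$.

For fixed $n$ the function $r$ is increasing on $n/2\le k\le n$. Indeed, for $j=n-k\ge1$ we have $\binom{2j}j/\binom{2j-2}{j-1}=2(2j-1)/j$ and $\binom nk/\binom n{k+1}=(k+1)/(n-k)$, so
\[
\frac{r(k+1)}{r(k)}=\frac{2j}{2j-1}\cdot\frac{k+1}{n-k}>1 .
\]
It therefore suffices to evaluate $r$ at the least $k$ with $2k-n\ge x\sqrt n$, where $a=x\sqrt n+O(1)$. Stirling's formula gives $\binom m{\theta m}\sim2^{mH(\theta)}/\sqrt{2\pi m\theta(1-\theta)}$ as $m\to\infty$ with $\theta\to\frac12$. For $\theta=\frac12(1+b/m)$ and $b=O(\sqrt m)$, the series \eqref{eq:series} gives $2^{mH(\theta)}=2^m\exp(-b^2/2m+O(b^4/m^3))$, and so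
\[
\binom m{(m+b)/2}\sim2^m\sqrt{\frac2{\pi m}}\;e^{-b^2/2m}.
\]
With $m=n-a\sim n$ and $b=0$ we get $2^a\binom{2d}d\sim2^n\sqrt{2/(\pi n)}$. With $m=n$ and $b=a$ we get $\binom nk\sim2^n\sqrt{2/(\pi n)}\,e^{-x^2/2}$. Hence $r(k)\to e^{x^2/2}$.
\end{proof}

\begin{remark}
For $k\ge2$, the relation $\mathrm{SAT}(k;n)=2^{(1+o(1))\binom nk}$ holds when $(n-2k)/\sqrt n\to\infty$ and fails when $2k>n$, by Theorem~\ref{thm:range}(a) and Example~\ref{ex:basic}(ii); part (c) shows how the excess factor grows with $(2k-n)/\sqrt n$. At $n=2k-1$ we have $B(2k-1,k)=\frac12$ by symmetry, so Example~\ref{ex:basic}(ii) attains the bound of Theorem~\ref{thm:private}, and Theorem~\ref{thm:count} with $C=1$ gives $\lg\mathrm{SAT}(k;2k-1)=(2+o(1))\binom{2k-1}k$. If $n-2k=(c+o(1))\sqrt n$ with a fixed $c\ge0$, then $k=\frac n2-\frac{c+o(1)}2\sqrt n$, so $B(n,k)\to\Pr[\mathcal N\le c]$, and Theorem~\ref{thm:count} yields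
\[
1\le\frac{\lg\mathrm{SAT}(k;n)}{\binom nk}\le\frac{1+o(1)}{\Pr[\mathcal N\le c]} .
\]
For $n\ge2k$ in this range, our results determine the ratio only up to the constant factor $1/\Pr[\mathcal N\le c]\le2$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{BDLMZ}
J.~Balogh, D.~Dong, B.~Lidick\'y, N.~Mani, Y.~Zhao, \emph{Nearly all $k$-SAT functions are unate}, STOC 2023.

\bibitem{MS}
MacWilliams and Sloane, Ch.~10.

\bibitem{cdam}
\emph{The Number of $k$-SAT Functions}, \texttt{http://www.cdam.lse.ac.uk/Reports/Files/cdam-2001-11.pdf}.

\end{thebibliography}
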